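\title{The average degree of the difference graph of $S$-units}

\begin{abstract}
Let $S$ be a finite set of primes, and join two integers if their difference is composed only of primes from $S$. We show that the largest average degree of an $n$-point subgraph of this graph has exact order $(\log n)^{|S|}$, which proves a conjectured polylogarithmic upper bound with the best possible exponent. More generally, if $\Gamma\ni-1$ is a finitely generated multiplicative group of rank $r$ in a number field, then the graph of differences in $\Gamma$ has largest average degree of order $(\log n)^r$. The upper bound combines a count of the scales at which a finite set doubles around its points with the product formula and lower bounds for linear forms in logarithms.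
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a finite set of primes and $s=|S|$. An \emph{$S$-unit} is an integer of the form $\pm\prod_{p\in S}p^{a_p}$ with all $a_p\ge 0$. Consider the graph on $\mathbb{Z}$ in which $m\neq m'$ are joined if $m-m'$ is an $S$-unit. For a finite set $A\subset\mathbb{Z}$ let $e(A)$ be the number of pairs $\{a,b\}\subset A$ for which $a-b$ is an $S$-unit, and let
\[
D_n=\max\Bigl\{\frac{2e(A)}{n}: A\subset\mathbb{Z},\ |A|=n\Bigr\}
\]
be the largest average degree of an $n$-point subgraph. How fast does $D_n$ grow?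

The largest degree carries no information. If $S=\{2\}$ and $A=\{0,8,8^2,\dots,8^{n-1}\}$, then $0$ is joined to all other points; but $8^i-8^j$ has the odd factor $8^{i-j}-1$ for $i>j$, so there are no further edges and the average degree is below $2$. An average degree of $2$ or more forces cycles, and a cycle is a relation $x_1+\dots+x_k=0$ among $S$-units. So $D_n$ measures how much additive structure the multiplicatively defined set of $S$-units can supply. For $S=\emptyset$ the $S$-units are $\pm1$ and $D_n\le 2$; from now on $s\ge1$.

The first set to try is an interval.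

\begin{proposition}\label{prop:interval}
For $n\ge 4$ we have $D_n\ge\prod_{p\in S}\dfrac{\log n}{2s\log p}$.
\end{proposition}

\begin{proof}
Let $A=\{1,\dots,n\}$. A positive $S$-unit $x\le n/2$ is the difference of $n-x\ge n/2$ pairs in $A$, so $2e(A)/n$ is at least the number of such $x$. Every product $\prod_{p\in S}p^{a_p}$ with integers $0\le a_p\le \log(n/2)/(s\log p)$ is at most $n/2$, and each $a_p$ has at least $\log(n/2)/(s\log p)$ admissible values. Finally $\log(n/2)\ge\frac12\log n$ for $n\ge4$.
\end{proof}

There are at most $\prod_{p\in S}(1+\log n/\log p)$ positive $S$-units below $n$, so the interval has average degree of exact order $(\log n)^s$. It need not be the best set. For $S=\{p\}$ its average degree is at most $2(1+\log n/\log p)$, whereas the $n=2^N$ sums $\sum_{i<N}\varepsilon_ip^i$ with $\varepsilon_i\in\{0,1\}$ contain a hypercube and have all degrees at least $N=\log n/\log 2$, which is larger when $p\ge5$ and $n$ is large. This gains only a constant factor, and the natural guess is that $(\log n)^s$ is the right order. The obstacle to proving it is that the elements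 of $A$ may be arbitrarily large compared with $n$, so that no count of $S$-units by size applies.

It is known that $D_n=O(n^{\varepsilon})$ for every $\varepsilon>0$, and in fact that
\[
D_n<\exp\bigl(c'(\log n)^{2/3}(\log\log n)^{1/3}\bigr)
\]
with a constant $c'$ depending on $S$. For a single prime it is known that an $n$-point subgraph has at most $\sum_{i=0}^{\lfloor\log n/\log 2\rfloor}(n-2^i)\sim n\log n/\log 2$ edges; for $p=2$ this sum is the number of edges of the interval. Conjecture~4.2 of \cite{graph} states that
\[
D_n=O\bigl((\log n)^c\bigr)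
\]
with a suitable constant $c$ depending on $S$. We prove this conjecture and determine the exponent.

\begin{theorem}\label{thm:main}
Let $S$ be a finite set of primes with $s=|S|\ge1$. There are constants $c_S,C_S>0$ such that
\[
c_S(\log n)^{s}\le D_n\le C_S(\log n)^{s}\qquad(n\ge2).
\]
Thus the conjecture holds with $c=|S|$, and with no smaller exponent.
\end{theorem}

The exponent $s$ is the rank of the multiplicative group generated by $-1$ and $S$. Recall that a finitely generated abelian group $\Gamma$ has a finite torsion subgroup and a \emph{basis modulo torsion}: elements $\gamma_1,\dots,\gamma_r$ such that every $x\in\Gamma$ can be written in exactly one way as $\zeta\gamma_1^{y_1}\cdots\gamma_r^{y_r}$ with $\zeta$ of finite order and $y_i\in\mathbb{Z}$. The number $r$ is the \emph{rank} of $\Gamma$.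

\begin{theorem}\label{thm:field}
Let $K$ be a number field and $\Gamma\subset K^*$ a finitely generated group of rank $r$ containing $-1$. Let $D_n(\Gamma)$ be the maximum of $2e(A)/n$ over $n$-element sets $A\subset K$, where $e(A)$ is the number of pairs $\{a,b\}\subset A$ with $a-b\in\Gamma$. Then
\[
c(\log n)^r\le D_n(\Gamma)\le C(\log n)^r\qquad(n\ge2),
\]
with $c,C>0$ depending only on $K$ and $\Gamma$.
\end{theorem}

The assumption $-1\in\Gamma$ makes the relation $a-b\in\Gamma$ symmetric.

The substitute for a bound on the size of the elements is this: with respect to any absolute value, there are only $O(\log n)$ scales at which the number of points of $A$ near a given point doubles, and the distance between two points of $A$ is such a scale for at least one of them (Section~\ref{sec:scales}). This alone settles $s\le 2$; for $s=3$ the two ends of an edge may each see too little, and they have to exchange information (Section~\ref{sec:small}). Section~\ref{sec:abstract} carries this out for a group with a family of absolute values satisfying three hypotheses, which are verified for $S$-units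 in Section~\ref{sec:rational} and for number fields in Section~\ref{sec:field}. The proof of Theorem~\ref{thm:main} does not use Section~\ref{sec:field}. The only deep inputs are the lower bounds for linear forms in logarithms of Baker and W\"ustholz \cite{BW} and Yu \cite{Yu}.

\section{Doubling scales}\label{sec:scales}

An \emph{absolute value} on a field $K$ is a function $|\cdot|_v\colon K\to[0,\infty)$ that vanishes only at $0$, is multiplicative, and satisfies $|x+y|_v\le|x|_v+|y|_v$. Roots of unity, in particular $-1$, have absolute value $1$. On $\mathbb{Q}$ we use the ordinary absolute value $|\cdot|_\infty$ and, for each prime $p$, the $p$-adic absolute value $|x|_p=p^{-\operatorname{ord}_p x}$, where $\operatorname{ord}_px$ is the exponent of $p$ in $x$. The latter is \emph{ultrametric}: $|x+y|_p\le\max(|x|_p,|y|_p)$, with equality if $|x|_p\ne|y|_p$. We refer to the index $v$ as a \emph{place}. For $x\in K^*$ put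
\[
L_v(x)=\log_2|x|_v,\qquad \kappa_v(x)=\lfloor L_v(x)\rfloor ,
\]
and call $\kappa_v(x)$ the \emph{scale} of $x$ at $v$. Thus $\kappa_v(x)=k$ means $2^k\le|x|_v<2^{k+1}$.

Fix a set $A\subset K$ with $|A|=n\ge2$. For $a\in A$ and $k\in\mathbb{Z}$ let
\[
N_{v,k}(a)=\#\{y\in A:|y-a|_v<2^k\}.
\]
This is nondecreasing in $k$ and lies between $1$ and $n$. The \emph{doubling scales} of $a$ at $v$ are the elements of
\[
J_v(a)=\{k\in\mathbb{Z}: N_{v,k+2}(a)\ge 2N_{v,k-1}(a)\}.
\]
For distinct $a,a'\in A$ with $k=\kappa_v(a-a')$ we say that $a$ \emph{yields to $a'$ at $v$} if $N_{v,k-1}(a)\le N_{v,k-1}(a')$. So of two points, the one with the emptier neighborhood yields, the neighborhoods being measured a little below the scale of their distance.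

\begin{lemma}\label{lem:scales}
Let $v$ be a place and $a\in A$.
\begin{enumerate}
\item[(i)] $|J_v(a)|\le 3\log_2n$.
\item[(ii)] Of two distinct elements of $A$, at least one yields to the other at $v$. Hence in any subset $X\subset A$ at most one element yields at $v$ to no other element of $X$.
\item[(iii)] If $a$ yields to $a'$ at $v$, then $\kappa_v(a-a')\in J_v(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $k_1<\dots<k_l$ be elements of $J_v(a)$ in one residue class modulo $3$, and write $N_k=N_{v,k}(a)$. Since $k_{i+1}-1\ge k_i+2$, we have $N_{k_{i+1}-1}\ge N_{k_i+2}\ge2N_{k_i-1}$. Hence $n\ge N_{k_l+2}\ge2N_{k_l-1}\ge 2^lN_{k_1-1}\ge2^l$, and each of the three residue classes contains at most $\log_2n$ elements of $J_v(a)$.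

(ii) Since $\kappa_v(a-a')=\kappa_v(a'-a)$, both conditions compare the same two numbers, and one of the two inequalities holds. Two elements of $X$ that yield to no other element of $X$ would contradict this.

(iii) Let $k=\kappa_v(a-a')$. The sets $\{y\in A:|y-a|_v<2^{k-1}\}$ and $\{y\in A:|y-a'|_v<2^{k-1}\}$ are disjoint, because a common point would give $|a-a'|_v<2^k$. Both are contained in $\{y\in A:|y-a|_v<2^{k+2}\}$, because a point $y$ of the second set has $|y-a|_v<2^{k-1}+2^{k+1}<2^{k+2}$. So $N_{v,k+2}(a)\ge N_{v,k-1}(a)+N_{v,k-1}(a')\ge2N_{v,k-1}(a)$.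
\end{proof}

\begin{example}\label{ex:star}
Take the star $A=\{0,8,\dots,8^{n-1}\}$ and $v=\infty$. Its edges have the $n-1$ different scales $3,6,9,\dots$, far more than the center has doubling scales. For the edge $\{0,8^i\}$ we have $k=3i$; the ball of radius $2^{k-1}=4\cdot8^{i-1}$ contains $i$ points of $A$ if centered at $0$ and one point if centered at $8^i$. So each leaf yields to the center, and each edge is accounted for by a doubling scale of its leaf.
\end{example}

\section{One, two and three primes}\label{sec:small}

In this section $K=\mathbb{Q}$, $A\subset\mathbb{Z}$, and we use the $s+1$ places $v\in S\cup\{\infty\}$. For an $S$-unit $x=\pm\prod_{p\in S} p^{a_p}$ we have $L_p(x)=-a_p\log_2p$ and $L_\infty(x)=\sum_p a_p\log_2p$. Since $\log_2p\ge1$, the maps $i\mapsto\lfloor c\pm i\log_2p\rfloor$ are injective on $\mathbb{Z}$ for every real $c$. Therefore $\kappa_p(x)$ determines $a_p$, and $\kappa_\infty(x)$ determines $a_q$ once all $a_p$ with $p\ne q$ are known. In other words,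
\begin{equation}\label{eq:anys}
\text{any $s$ of the $s+1$ scales of an $S$-unit determine it up to sign.}
\end{equation}

\subsection*{One prime}
Let $S=\{p\}$ and use only $v=\infty$. Direct every edge away from an end that yields to the other. If the edge goes from $a$ to $b$, then $\kappa_\infty(a-b)$ is one of the at most $3\log_2n$ elements of $J_\infty(a)$, and by \eqref{eq:anys} each of them leaves two possibilities for $a-b$. At most $6\log_2n$ edges leave each vertex, so $e(A)\le 6n\log_2n$.

\subsection*{Two primes}
There are three places and two ends, so one end $a$ of a given edge yields to the other end $b$ at two places. There are three pairs of places, at most $(3\log_2n)^2$ pairs of doubling scales of $a$ at these places, and by \eqref{eq:anys} two values of $a-b$ for each. Hence $e(A)\le 54\,n(\log_2n)^2$. Together with Proposition~\ref{prop:interval} this gives the order of $D_n$ for $s\le2$.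

\subsection*{Three primes}
Let $S=\{2,3,5\}$. The same count shows that at most $4\cdot2\cdot(3\log_2n)^3n$ edges have an end that yields at three places. For every other edge each end yields at exactly two places. We describe the mechanism of the general proof on an edge $\{a,b\}$ with
\[
x=a-b=\pm2^i3^j5^k
\]
in which $a$ yields to $b$ at $2$ and $3$, and $b$ yields to $a$ at $5$ and $\infty$. The doubling scales of $a$ leave $O((\log n)^2)$ choices for $(i,j)$ and say nothing about $k$. The doubling scales of $b$ leave $O((\log n)^2)$ choices for $k$ and the approximate value of $i+j\log_23$, and say nothing about the position of $(i,j)$ on the resulting strip. Neither end determines $x$.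

To tell $a$ something about $k$, we need a point of $A$ to which $a$ yields at the place $5$ and whose $5$-adic distance from $a$ is comparable with $|x|_5$. Such points are supplied by $b$. Consider the group of all neighbors $a'$ of $b$ for which $x'=a'-b$ has the same scales at $5$ and $\infty$ as $x$. Then $x'=\pm2^{i'}3^{j'}5^k$; let $H$ be the largest value of $|i-i'|$ and $|j-j'|$ in the group. For $a'\neq a$,
\[
a-a'=x-x'=x(1-\xi),\qquad \xi=x'/x=\pm2^{i'-i}3^{j'-j}\ne1 .
\]
Here $|1-\xi|_5\le1$ and $|1-\xi|_\infty<3$, and the theory of linear forms in logarithms gives $|1-\xi|_v\ge(2+H)^{-C}$ at both places (Lemma~\ref{lem:H3Q}). So for $v=5$ and $v=\infty$ the scale $\kappa_v(a-a')$ lies between $\kappa_v(x)-C\log_2(2+H)-1$ and $\kappa_v(x)+1$. By Lemma~\ref{lem:scales}(ii), all but two members of the group yield to some other member at $5$ and to some other member at $\infty$; discarding two edges per group costs $O(n(\log n)^2)$ edges. If our edge survives, then $a$ has doubling scales in these two ranges.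

For $v=5,\infty$ let $\lambda_v$ be the largest element of $J_v(a)$ that is at most $\kappa_v(x)+1$. Consider the group of all neighbors $b'$ of $a$ with $a-b'=\pm2^i3^j5^{k'}$ that lead to the same $\lambda_5$ and $\lambda_\infty$. Each of them satisfies
\[
-k'\log_25\ \ge\ \lambda_5-1,\qquad i+j\log_23+k'\log_25\ \ge\ \lambda_\infty-1 .
\]
The first inequality bounds $k'$ from above and the second from below, so $k'$ lies in an interval $I$ that depends only on the group. For $k'=k$ both inequalities are equalities up to $O(\log(2+H))$: the number $k$ is close to both ends of $I$, and so $I$ has length $O(\log(2+H))$. If $H'$ denotes the largest value of $|k-k'|$ in the group at $a$, we have shown that $H'=O(\log(2+H))$.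

Nothing bounds $H$ in terms of $n$. But the roles of $a$ and $b$ can be exchanged, and if the groups at both ends are defined by one rule, this gives $H=O(\log(2+H'))$. The two inequalities together force $H$ and $H'$ to be bounded, so the group at $a$ has boundedly many members, and it remains to count groups. A group at $a$ is described by four numbers $i,j,\lambda_5,\lambda_\infty$ with $O(\log n)$ values each, which suggests $(\log n)^4$ groups. The true number is smaller: the groups are unions of cells cut out of the three-dimensional space of exponent vectors by $O(\log n)$ planes, and there are $O((\log n)^3)$ such cells. Taking the cells themselves as groups also provides the rule that is the same at both ends.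

\section{The upper bound for a group with absolute values}\label{sec:abstract}

Let $K$ be a field, $\Gamma\subset K^*$ a finitely generated group of rank $r$ with $-1\in\Gamma$, and $V$ a finite nonempty set of absolute values on $K$. For $x\in\Gamma$ put
\[
L(x)=(L_v(x))_{v\in V}\in\mathbb{R}^V,\qquad \|L(x)\|=\max_{v\in V}|L_v(x)| .
\]
The map $L$ is a homomorphism and $L(-x)=L(x)$. We assume the following.
\begin{enumerate}
\item[(H1)] There are numbers $d_v>0$ with $\sum_{v\in V}d_vL_v(x)=0$ for all $x\in\Gamma$.
\item[(H2)] For every $R$ the set $\{\xi\in\Gamma:\|L(\xi)\|\le R\}$ is finite.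
\item[(H3)] There is $C_1>0$ with $|1-\xi|_v\ge(2+\|L(\xi)\|)^{-C_1}$ for all $\xi\in\Gamma\setminus\{1\}$ and $v\in V$.
\end{enumerate}
Hypothesis (H1) is a product formula, (H2) says that an element of $\Gamma$ is determined by its scales up to boundedly many possibilities, and (H3) says that two elements of $\Gamma$ cannot nearly cancel.

\begin{theorem}\label{thm:abstract}
Under \textup{(H1)--(H3)} there is a constant $C$ such that for every $A\subset K$ with $|A|=n\ge2$ the number of pairs $\{a,b\}\subset A$ with $a-b\in\Gamma$ is at most $Cn(\log_2n)^r$.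
\end{theorem}

Fix $A$. We call the pairs counted in the theorem \emph{edges}, and their ends \emph{neighbors}. Put $d=\sum_{v\in V}d_v$ and $d_{\min}=\min_{v\in V}d_v$. All constants below depend only on $K$, $\Gamma$, $V$, the $d_v$ and $C_1$.

\subsection{Patterns}

We first count the cells of a hyperplane arrangement.

\begin{lemma}\label{lem:signs}
Let $f_1,\dots,f_N$ be affine functions on $\mathbb{R}^r$, possibly constant. As $y$ ranges over $\mathbb{R}^r$, the vector $(\operatorname{sgn}f_i(y))_{i\le N}\in\{-,0,+\}^N$ takes at most $(2N+1)^r$ values.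
\end{lemma}

\begin{proof}
Let $F_r(N)$ be the largest possible number of sign vectors, so that $F_0(N)=F_r(0)=1$. Let $r\ge1$ and add a function $f$ to $N$ given functions. The set of points with a given old sign vector is convex. If $f$ takes at least two signs on this set, then $f$ is nonconstant and vanishes somewhere on it, so the old sign vector occurs on the hyperplane $\{f=0\}\cong\mathbb{R}^{r-1}$. Hence at most $F_{r-1}(N)$ of the sets are split, each into at most three pieces, and $F_r(N+1)\le F_r(N)+2F_{r-1}(N)$. By induction on $r$,
\[
F_r(N)\le1+2\sum_{i<N}F_{r-1}(i)\le1+2N(2N+1)^{r-1}\le(2N+1)^r.\qedhere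
\]
\end{proof}

For $a\in A$ and $v\in V$ let $\Theta_v(a)=\{j-1,j,j+1: j\in J_v(a)\}$. The \emph{pattern of $x\in\Gamma$ at $a$} is the list of truth values of the inequalities $L_v(x)\ge\theta$ for $v\in V$ and $\theta\in\Theta_v(a)$. It records the position of $x$ relative to the doubling scales of $a$, which is all that $a$ can see of $x$. The elements $x$ and $-x$ have the same pattern. Put
\[
\lambda_v(a,x)=\max\{j\in J_v(a): j\le\kappa_v(x)+1\},
\]
with the value $-\infty$ if there is no such $j$, and
\[
M=(19\,|V|\log_2n)^r .
\]

\begin{lemma}\label{lem:patterns}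
Let $a\in A$.
\begin{enumerate}
\item[(i)] At most $M$ patterns occur at $a$.
\item[(ii)] Let $x,y\in\Gamma$ have the same pattern at $a$ and let $v\in V$. Then $\lambda_v(a,y)=\lambda_v(a,x)$, and if $\kappa_v(x)\in J_v(a)$, then $\kappa_v(y)=\kappa_v(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\gamma_1,\dots,\gamma_r$ be a basis of $\Gamma$ modulo torsion. For $x=\zeta\prod\gamma_i^{y_i}$ we have $L_v(x)=\sum_iy_iL_v(\gamma_i)$, so the pattern of $x$ is determined by the signs at $(y_1,\dots,y_r)$ of the affine functions $\sum_i y_iL_v(\gamma_i)-\theta$. By Lemma~\ref{lem:scales}(i) their number $N$ is at most $9|V|\log_2n$, and $2N+1\le19|V|\log_2n$ because $\log_2n\ge1$. Apply Lemma~\ref{lem:signs}.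

(ii) For $j\in J_v(a)$ and $z\in\Gamma$, the inequality $j\le\kappa_v(z)+1$ is equivalent to $L_v(z)\ge j-1$, which is part of the pattern. So the sets whose maxima define $\lambda_v(a,x)$ and $\lambda_v(a,y)$ coincide. Also $\kappa_v(z)=j$ holds exactly if $L_v(z)\ge j$ is true and $L_v(z)\ge j+1$ is false, and both are part of the pattern.
\end{proof}

\subsection{Classes of neighbors and exceptional edges}

For an edge $\{a,b\}$ let $\mathcal{C}_a(b)$ be the set of all neighbors $b'$ of $a$ such that $a-b'$ and $a-b$ have the same pattern at $a$. These sets partition the neighbors of $a$ into at most $M$ \emph{classes}. The theorem would follow if every class were bounded in size. By (H2), the quantity to control is the \emph{radius}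
\[
R_a(b)=\max_{b'\in\mathcal{C}_a(b)}\|L(a-b')-L(a-b)\| ,
\]
which is finite because $A$ is finite. The star of Example~\ref{ex:star} shows that large classes exist: there the center has $n-1$ neighbors and only $O(\log n)$ classes. So some edges must be counted differently.

Call $b$ \emph{dominant} in $\mathcal{C}_a(b)$ if there is a place $v\in V$ at which $b$ yields to no other member of $\mathcal{C}_a(b)$. (The only member of a one-element class is dominant.) Call an edge $\{a,b\}$ \emph{exceptional} if $b$ is dominant in $\mathcal{C}_a(b)$ or $a$ is dominant in $\mathcal{C}_b(a)$. In the star every edge is exceptional, since a leaf has a single neighbor.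

\begin{lemma}\label{lem:exceptional}
At most $|V|Mn$ edges are exceptional.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:scales}(ii), each class has at most one dominant member for each place. There are at most $M$ classes at each of the $n$ points of $A$, so at most $|V|Mn$ ordered pairs $(a,b)$ have $b$ dominant in $\mathcal{C}_a(b)$. Every exceptional edge gives at least one such pair.
\end{proof}

\subsection{The radius at one end bounds the radius at the other}

Let
\[
\psi(H)=\frac{d}{d_{\min}}\bigl(C_1\log_2(2+H)+3\bigr)+1\qquad(H\ge0).
\]
The next lemma is the general form of the inequality $H'=O(\log(2+H))$ of Section~\ref{sec:small}; Figure~\ref{fig:key} shows the points involved.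

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node[circle,fill,inner sep=1.5pt,label=left:$a$] (a) at (0,0) {};
\node[circle,fill,inner sep=1.5pt,label=right:$b$] (b) at (3,0) {};
\node[circle,fill,inner sep=1.5pt,label=left:$a'$] (a2) at (0,1.6) {};
\node[circle,fill,inner sep=1.5pt,label=right:$b'$] (b2) at (3,-1.6) {};
\draw[thick] (a) -- node[above] {$x$} (b);
\draw (a2) -- node[above right] {$x'$} (b);
\draw (a) -- node[below left] {$y$} (b2);
\draw[dashed] (a) -- node[left] {$x-x'$} (a2);
\end{tikzpicture}
\caption{Passing information along the edge $\{a,b\}$ with difference $x=a-b$. The point $a'$ is a neighbor of $b$ in the class of $a$, and $a$ yields to it; the distance $a-a'=x-x'$ (dashed, not necessarily an edge) has a doubling scale of $a$ close to the scale of $x$. This restricts the difference $y=a-b'$ for every neighbor $b'$ of $a$ in the class of $b$.}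
\label{fig:key}
\end{figure}

\begin{lemma}\label{lem:key}
Let $\{a,b\}$ be an edge such that $a$ is not dominant in $\mathcal{C}_b(a)$. Then $R_a(b)\le\psi(R_b(a))$.
\end{lemma}

\begin{proof}
Put $x=a-b$ and $H=R_b(a)$. Let $P$ be the set of places $w\in V$ with $\kappa_w(x)\in J_w(a)$, and let $Q=V\setminus P$. At the places in $P$ the pattern at $a$ fixes the scale. At a place $v\in Q$ the point $a$ does not yield to $b$, by Lemma~\ref{lem:scales}(iii); so $b$ yields to $a$, and $\kappa_v(x)\in J_v(b)$.

\emph{Step 1: at each place of $Q$, a doubling scale of $a$ lies just below the scale of $x$.} Let $v\in Q$. Since $a$ is not dominant, it yields at $v$ to some $a'\in\mathcal{C}_b(a)$, $a'\ne a$. Put $x'=a'-b\in\Gamma$ and $j=\kappa_v(a-a')=\kappa_v(x-x')$. Three facts locate $j$.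
\begin{itemize}
\item By Lemma~\ref{lem:scales}(iii), $j\in J_v(a)$.
\item The elements $x$ and $x'$ have the same pattern at $b$, and $\kappa_v(x)\in J_v(b)$. So $\kappa_v(x')=\kappa_v(x)$ by Lemma~\ref{lem:patterns}(ii). Hence $|x-x'|_v<2\cdot2^{\kappa_v(x)+1}$ and $j\le\kappa_v(x)+1$.
\item The element $\xi=x'/x\in\Gamma\setminus\{1\}$ has $\|L(\xi)\|=\|L(x')-L(x)\|\le H$. By (H3), $|x-x'|_v=|x|_v|1-\xi|_v\ge|x|_v(2+H)^{-C_1}$, so $j\ge L_v(x-x')-1\ge\kappa_v(x)-C_1\log_2(2+H)-1$.
\end{itemize}
By the first two facts, $\lambda_v:=\lambda_v(a,x)$ is finite and at least $j$. By the third,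
\begin{equation}\label{eq:gap}
0\le\kappa_v(x)+1-\lambda_v\le\tau:=C_1\log_2(2+H)+2\qquad(v\in Q).
\end{equation}

\emph{Step 2: the product formula closes the class.} Let $b'\in\mathcal{C}_a(b)$ and $y=a-b'$. We have no analogue of the upper bound in \eqref{eq:gap} for $y$: the point $a$ may be dominant in $\mathcal{C}_{b'}(a)$, or the radius $R_{b'}(a)$ may be much larger than $H$. What we know from Lemma~\ref{lem:patterns}(ii) is that $\kappa_w(y)=\kappa_w(x)$ for $w\in P$, and $\lambda_v(a,y)=\lambda_v$ for $v\in Q$. So for $z\in\{x,y\}$ and $v\in Q$ the gap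
\[
t_v(z)=\kappa_v(z)+1-\lambda_v
\]
is nonnegative. Nonnegative numbers are bounded as soon as their weighted sum is, and (H1) controls the sum. Indeed, (H1) gives $\sum_{v\in V}d_v\kappa_v(z)=-\delta(z)$, where $\delta(z)=\sum_{v\in V}d_v(L_v(z)-\kappa_v(z))\in[0,d)$. Therefore
\[
\sum_{v\in Q}d_vt_v(z)=\sum_{v\in Q}d_v(1-\lambda_v)-\sum_{w\in P}d_w\kappa_w(z)-\delta(z).
\]
The two sums on the right are the same for $z=x$ and $z=y$, so by \eqref{eq:gap}
\[
\sum_{v\in Q}d_vt_v(y)<\sum_{v\in Q}d_vt_v(x)+d\le d(\tau+1).
\]
Thus for $v\in Q$ both $t_v(x)$ and $t_v(y)$ lie in the interval $[0,d(\tau+1)/d_{\min}]$, and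
\[
|\kappa_v(x)-\kappa_v(y)|=|t_v(x)-t_v(y)|\le d(\tau+1)/d_{\min}.
\]
For $w\in P$ the scales are equal. Since $|L_v(x)-L_v(y)|<|\kappa_v(x)-\kappa_v(y)|+1$ at every place, we obtain $\|L(x)-L(y)\|\le d(\tau+1)/d_{\min}+1=\psi(H)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:abstract}}

Since $\psi(h)/h\to0$ as $h\to\infty$, there is a constant $H_0$ such that $h\le\psi(h)$ implies $h\le H_0$. Let $B_0=\#\{\xi\in\Gamma:\|L(\xi)\|\le H_0\}$, which is finite by (H2).

Let $\{a,b\}$ be an edge that is not exceptional. Lemma~\ref{lem:key} applies at both ends and gives $R_a(b)\le\psi(R_b(a))$ and $R_b(a)\le\psi(R_a(b))$. As $\psi$ is increasing, $h=\max(R_a(b),R_b(a))$ satisfies $h\le\psi(h)$, so $R_a(b)\le H_0$. The map $b'\mapsto(a-b')/(a-b)$ is injective and sends $\mathcal{C}_a(b)$ into $\{\xi\in\Gamma:\|L(\xi)\|\le H_0\}$. Hence $|\mathcal{C}_a(b)|\le B_0$.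

So at each $a\in A$ the nonexceptional edges lead into at most $M$ classes of at most $B_0$ points each, and there are at most $B_0Mn$ nonexceptional edges. With Lemma~\ref{lem:exceptional}, the number of edges is at most
\[
(|V|+B_0)Mn=(|V|+B_0)(19|V|)^r\,n(\log_2n)^r. 
\]
This proves Theorem~\ref{thm:abstract}. \qed

\begin{remark}[The role of the hypotheses]\label{rem:hyp}
The rank enters only through Lemma~\ref{lem:patterns}(i). Without Lemma~\ref{lem:signs}, one can bound the number of patterns by $(9\log_2n+1)^{|V|}$, since the thresholds at each place cut the line into at most $9\log_2n+1$ intervals; for $S$-units this gives the exponent $s+1$ in place of $s$. Hypothesis (H1) is used only in Step~2 of Lemma~\ref{lem:key}. If the place $\infty$ were omitted in the example $S=\{2,3,5\}$, then (H1) would fail and the interval $I$ would have only one end. Hypothesis (H2) is used only for the finiteness of $B_0$; for the trivial absolute value, which equals $1$ on $K^*$, both (H1) and (H3) hold and scales carry no information.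
\end{remark}

\begin{remark}[The strength of (H3)]\label{rem:H3}
Hypothesis (H3) is used only in Step~1 of Lemma~\ref{lem:key}. The proof works unchanged with a bound $|1-\xi|_v\ge2^{-\varphi(\|L(\xi)\|)}$, where $\varphi\ge0$ is nondecreasing and $\varphi(H)/H\to0$: replace $C_1\log_2(2+H)$ by $\varphi(H)$. The elementary bound is not enough. For a rational number $\xi=u/w\ne1$ in lowest terms, composed of primes from $S$, it reads $|1-\xi|_\infty\ge1/|w|\ge2^{-s\|L(\xi)\|}$; then $\psi$ becomes a linear function of slope greater than $1$, and $h\le\psi(h)$ does not bound $h$. In the other direction, $|1-\xi|_v$ is not bounded below by a constant. If $y=1+5^lu$ with $l\ge1$ and $5\nmid u$, then $y^5\equiv1+5^{l+1}u \pmod{5^{l+2}}$ by the binomial theorem. Starting from $2^4=1+5\cdot3$, we find that $\xi=2^{4\cdot5^m}$ has $|1-\xi|_5=5^{-m-1}=\frac45\|L(\xi)\|^{-1}$ when $V=\{2,3,5,\infty\}$.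
\end{remark}

When verifying (H3) it suffices to prove, for each $v\in V$, a bound $|1-\xi|_v\ge c(2+\|L(\xi)\|)^{-C}$ with constants $c,C>0$. Indeed $2+\|L(\xi)\|\ge2$, so the factor $c$ is absorbed by increasing the exponent, and $V$ is finite.

\section{Linear forms in logarithms and the proof of Theorem~\ref{thm:main}}\label{sec:rational}

We use two lower bounds for linear forms in logarithms. In both, $k_1,\dots,k_m\in\mathbb{Z}$ and $B=\max(3,|k_1|,\dots,|k_m|)$. The logarithm of a nonzero complex number is the principal one, with imaginary part in $(-\pi,\pi]$. For a prime ideal $\mathfrak{p}$ of a number field $K$ and $x\in K^*$, $\operatorname{ord}_{\mathfrak{p}}x$ is the exponent of $\mathfrak{p}$ in the fractional ideal $(x)$, and $x$ is a \emph{$\mathfrak{p}$-adic unit} if $\operatorname{ord}_{\mathfrak{p}}x=0$.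

\begin{theorem}[Baker--W\"ustholz \cite{BW}]\label{thm:BW}
Let $\gamma_1,\dots,\gamma_m$ be algebraic numbers different from $0$ and $1$. If $\Lambda=\sum_ik_i\log\gamma_i\ne0$, then $|\Lambda|\ge B^{-C}$, where $C$ depends only on the $\gamma_i$.
\end{theorem}

\begin{theorem}[Yu \cite{Yu}]\label{thm:Yu}
Let $\mathfrak{p}$ be a prime of a number field $K$ and let $\gamma_1,\dots,\gamma_m\in K$ be $\mathfrak{p}$-adic units. If $\Xi=\prod_i\gamma_i^{k_i}-1\ne0$, then $\operatorname{ord}_{\mathfrak{p}}\Xi\le C\log B$, where $C$ depends only on the $\gamma_i$ and on $\mathfrak{p}$.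
\end{theorem}

If one wants $m\ge2$ in these statements, one adjoins further fixed $\gamma_i$ with exponent $0$.

Let $K=\mathbb{Q}$, $V=S\cup\{\infty\}$ and
\[
\Gamma=\Bigl\{\pm\prod_{p\in S}p^{k_p}:k_p\in\mathbb{Z}\Bigr\},
\]
a group of rank $s$ with basis $S$ modulo torsion. For $\xi=\pm\prod p^{k_p}$ put $m(\xi)=\max_p|k_p|$. Since $|L_p(\xi)|=|k_p|\log_2p\ge|k_p|$,
\begin{equation}\label{eq:m}
m(\xi)\le\|L(\xi)\| .
\end{equation}

\begin{lemma}\label{lem:H3Q}
The group $\Gamma$ and the places $V=S\cup\{\infty\}$ satisfy \textup{(H3)}.
\end{lemma}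

\begin{proof}
Let $\xi=\pm\prod p^{k_p}\ne1$ and $m=m(\xi)$.

Let $v=\infty$. If $\xi<0$, then $|1-\xi|>1$. If $\xi>0$, put $\Lambda=\log\xi=\sum k_p\log p\ne0$. We have $|1-e^\Lambda|\ge\min(\frac12,\frac12|\Lambda|)$: for $\Lambda>0$ because $e^\Lambda-1\ge\Lambda$, and for $\Lambda=-t<0$ because $1-e^{-t}$ is increasing and concave, vanishes at $t=0$ and exceeds $\frac12$ at $t=1$. Theorem~\ref{thm:BW} gives $|\Lambda|\ge\max(3,m)^{-C}$. As $m\ge1$, \eqref{eq:m} gives $\max(3,m)\le2+\|L(\xi)\|$.

Let $v=q\in S$. If $k_q\ne0$, then $|\xi|_q\neq1$ and $|1-\xi|_q=\max(1,|\xi|_q)\ge1$. If $\xi=-1$, then $|1-\xi|_q=|2|_q\ge\frac12$. There remains the case $k_q=0$, $\xi\ne\pm1$. We square to remove the sign: $\xi^2=\prod_{p\in S\setminus\{q\}}p^{2k_p}\ne1$, and the primes $p\ne q$ are $q$-adic units. Since $|1+\xi|_q\le1$, Theorem~\ref{thm:Yu} gives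
\[
|1-\xi|_q\ge|1-\xi^2|_q\ge q^{-C\log\max(3,2m)}=\max(3,2m)^{-C\log q},
\]
and $\max(3,2m)\le(2+\|L(\xi)\|)^2$ by \eqref{eq:m}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
An integer lies in $\Gamma$ exactly if it is an $S$-unit, so for $A\subset\mathbb{Z}$ the number $e(A)$ counts the pairs with difference in $\Gamma$. Hypothesis (H1) holds with all $d_v=1$, because $L_\infty(\xi)=\sum_pk_p\log_2p=-\sum_pL_p(\xi)$. Hypothesis (H2) follows from \eqref{eq:m}, and (H3) is Lemma~\ref{lem:H3Q}. Theorem~\ref{thm:abstract} gives $D_n\le2C(\log_2n)^s$.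

For $n\ge4$ the lower bound is Proposition~\ref{prop:interval}. For $n=2,3$ a set containing $0$ and $1$ gives $D_n\ge\frac23$.
\end{proof}

\section{Number fields}\label{sec:field}

Let $K$ be a number field of degree $g$ with ring of integers $\mathcal{O}_K$. We recall its places. An embedding $\sigma\colon K\to\mathbb{C}$, taken up to complex conjugation, gives the \emph{archimedean} absolute value $|x|_v=|\sigma(x)|$, with local degree $d_v=1$ if $\sigma$ is real and $d_v=2$ otherwise. A prime ideal $\mathfrak{p}$ above a rational prime $p$, with ramification index $e_{\mathfrak p}$ and residue degree $f_{\mathfrak p}$, gives the \emph{finite} absolute value $|x|_v=p^{-\operatorname{ord}_{\mathfrak{p}}(x)/e_{\mathfrak p}}$, which is ultrametric and extends $|\cdot|_p$, with local degree $d_v=e_{\mathfrak p}f_{\mathfrak p}$. In each case $d_v=[K_v:\mathbb{Q}_v]$. For $x\in K^*$ only finitely many $|x|_v$ differ from $1$, and the \emph{product formula} $\sum_vd_v\log|x|_v=0$ holds, the sum running over all places. The \emph{height} of $x$ is $h(x)=\frac1g\sum_vd_v\log\max(1,|x|_v)$, and \emph{Northcott's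 theorem} says that only finitely many $x\in K^*$ have height below a given bound.

\subsection{The upper bound}

Let $V$ consist of all archimedean places and of the finite places $v$ at which some element of $\Gamma$ has $|\xi|_v\neq1$. The latter are finite in number, because it suffices to inspect finitely many generators of $\Gamma$. For $\xi\in\Gamma$ the places outside $V$ contribute nothing to the product formula or to the height. So (H1) is the product formula. If $\|L(\xi)\|\le R$, then $h(\xi)\le(d/g)R\log2$, so (H2) is Northcott's theorem.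

To apply Theorems~\ref{thm:BW} and~\ref{thm:Yu} we must bound exponents in terms of $\|L(\xi)\|$. The following replaces \eqref{eq:m}.

\begin{lemma}\label{lem:exponents}
Let $\Gamma_0$ be a subgroup of $\Gamma$ and $\gamma_1,\dots,\gamma_l$ a basis of $\Gamma_0$ modulo torsion. There is a constant $c_0$ such that every $\xi=\zeta\prod_i\gamma_i^{y_i}\in\Gamma_0$, with $\zeta$ a root of unity, satisfies $\max_i|y_i|\le c_0\|L(\xi)\|$.
\end{lemma}

\begin{proof}
A subgroup of a finitely generated abelian group is finitely generated, so such a basis exists. We have $L(\xi)=\sum_iy_iL(\gamma_i)$, and it suffices to show that the vectors $L(\gamma_i)$ are linearly independent over $\mathbb{R}$: then $y\mapsto\|\sum_iy_iL(\gamma_i)\|$ is a norm on $\mathbb{R}^l$, and all norms on $\mathbb{R}^l$ are equivalent. Suppose that the $L(\gamma_i)$ span a space $W$ of dimension $l'<l$. The $(N+1)^l$ distinct elements $\prod_i\gamma_i^{y_i}$ with $0\le y_i\le N$ are mapped by $L$ into a ball of radius $O(N)$ in $W$, which is covered by $O(N^{l'})$ sets of diameter at most $1$. Elements mapped into one such set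 have quotients with $\|L\|\le1$, so by (H2) their number is bounded independently of $N$. Thus $(N+1)^l=O(N^{l'})$, which is false for large $N$.
\end{proof}

\begin{lemma}\label{lem:H3K}
The group $\Gamma$ and the places $V$ satisfy \textup{(H3)}.
\end{lemma}

\begin{proof}
Let $\xi\in\Gamma\setminus\{1\}$.

Let $v\in V$ be finite, given by $\mathfrak{p}$ above $p$. If $|\xi|_v\ne1$, then $|1-\xi|_v=\max(1,|\xi|_v)\ge1$. Otherwise $\xi$ lies in $\Gamma_0=\{\gamma\in\Gamma:|\gamma|_v=1\}$. Let $w$ be the order of the torsion subgroup of $\Gamma$. If $\xi^w=1$, then $1-\xi$ is one of finitely many nonzero numbers, and $|1-\xi|_v$ is bounded below by a positive constant. Let $\xi^w\ne1$. Then $|1+\xi+\dots+\xi^{w-1}|_v\le1$, so $|1-\xi|_v\ge|1-\xi^w|_v$. Write $\xi=\zeta\prod\gamma_i^{y_i}$ with a fixed basis $\gamma_i$ of $\Gamma_0$ modulo torsion. The $\gamma_i$ are $\mathfrak{p}$-adic units, $\xi^w=\prod\gamma_i^{wy_i}$, and $B=\max(3,w|y_1|,w|y_2|,\dots)\le 3+wc_0\|L(\xi)\|$ by Lemma~\ref{lem:exponents}. Theorem~\ref{thm:Yu} gives $|1-\xi^w|_v\ge p^{-C\log B}=B^{-C\log p}$.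

Let $v$ be archimedean, and regard $K$ as a subfield of $\mathbb{C}$ through the corresponding embedding. If $|1-\xi|\ge\frac12$, there is nothing to prove, so let $u=|1-\xi|<\frac12$. The power series of the logarithm gives
\[
0<|\log\xi|\le-\log(1-u)\le\frac{u}{1-u}\le2|1-\xi| .
\]
Write $\xi=\zeta\prod\gamma_i^{y_i}$ with a fixed basis $\gamma_1,\dots,\gamma_r$ of $\Gamma$ modulo torsion. Principal logarithms are additive up to multiples of $2\pi\sqrt{-1}=2\log(-1)$, so
\[
\log\xi=\log\zeta+\sum_iy_i\log\gamma_i+2k\log(-1)
\]
for some $k\in\mathbb{Z}$, where the term $\log\zeta$ is omitted if $\zeta=1$. Comparing imaginary parts gives $2\pi|k|\le2\pi+\pi\sum_i|y_i|$. By Lemma~\ref{lem:exponents}, all coefficients of this linear form are $O(1+\|L(\xi)\|)$. Theorem~\ref{thm:BW}, applied to $\zeta,\gamma_1,\dots,\gamma_r,-1$ for each of the finitely many $\zeta$, gives $|\log\xi|\ge c(2+\|L(\xi)\|)^{-C}$, and hence the same bound, with $c/2$, for $|1-\xi|$.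
\end{proof}

Theorem~\ref{thm:abstract} now gives the upper bound in Theorem~\ref{thm:field}.

\subsection{The lower bound}

The interval of Proposition~\ref{prop:interval} is replaced by a box in a lattice. Elements of $\Gamma$ need not be integral, so the lattice is $\mathcal{O}_K$ divided by a common denominator.

Let $\omega_1,\dots,\omega_g$ be a $\mathbb{Z}$-basis of $\mathcal{O}_K$, let $\gamma_1,\dots,\gamma_r$ be a basis of $\Gamma$ modulo torsion, and let $m\ge1$ be an integer with $m\gamma_i^{\pm1}\in\mathcal{O}_K$ for all $i$. For $N\ge1$ let $X_N$ be the set of the $(2N+1)^r$ distinct elements $x=\prod_i\gamma_i^{y_i}$ with $|y_i|\le N$. For $x\in X_N$ we have $m^{rN}x\in\mathcal{O}_K$, so $m^{rN}x=\sum_jc_j\omega_j$ with integers $c_j$. To bound the $c_j$, let $\sigma_1,\dots,\sigma_g$ be the embeddings of $K$ in $\mathbb{C}$. The matrix $(\sigma_i(\omega_j))$ is invertible, as the square of its determinant is the discriminant of $K$. So there is $C_0\ge1$ with $|c_j|\le C_0\max_i|\sigma_i(m^{rN}x)|\le C_0(mG)^{rN}$, where $G\ge1$ is an upper bound for all $|\sigma_i(\gamma_l^{\pm1})|$.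 Fix an integer $R\ge\max(2,C_0(mG)^r)$. Then $|c_j|\le R^N$ for all $N\ge1$.

Put
\[
A_N=\Bigl\{m^{-rN}\sum_{j=1}^ga_j\omega_j:\ a_j\in\mathbb{Z},\ 0\le a_j<2R^N\Bigr\},\qquad|A_N|=(2R^N)^g .
\]
Let $x\in X_N$ have coordinates $c_j$. For each $j$ there are $2R^N-|c_j|\ge R^N$ values of $a_j$ for which both $a_j$ and $a_j+c_j$ lie in $[0,2R^N)$. So at least $R^{Ng}=2^{-g}|A_N|$ elements $a\in A_N$ have $a+x\in A_N$. An edge $\{a,a'\}$ arises from at most two pairs, namely $(a,a'-a)$ and $(a',a-a')$. Hence
\[
e(A_N)\ge2^{-g-1}(2N+1)^r|A_N| .
\]

Let $n\ge|A_1|$ and let $N$ be the largest integer with $|A_N|\le n$. Then $n<(2R^{N+1})^g\le R^{(N+2)g}$, so $2N+1\ge N+2>\log n/(g\log R)$. Take $\lfloor n/|A_N|\rfloor\ge n/(2|A_N|)$ pairwise disjoint translates of $A_N$, which exist because $K$ is infinite, and add arbitrary further points to obtain an $n$-element set $A$. Then $e(A)\ge2^{-g-2}(2N+1)^rn$, and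
\[
D_n(\Gamma)\ge2^{-g-1}\Bigl(\frac{\log n}{g\log R}\Bigr)^r .
\]
For the finitely many $n$ with $2\le n<|A_1|$, a set containing $0$ and $1$ gives $D_n(\Gamma)\ge2/n>0$, and we decrease the constant $c$ accordingly. This completes the proof of Theorem~\ref{thm:field}. \qed

\begin{thebibliography}{9}

\bibitem{BW}
A. Baker and G. W\"ustholz, \emph{Logarithmic forms and group varieties}, J. reine angew. Math. \textbf{442} (1993).

\bibitem{graph}
\emph{The difference graph of $S$-units}, \texttt{http://www.math.klte.hu/publi/load\_doc.php?p=1633\&t=pap}.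

\bibitem{Yu}
K. Yu, \emph{$p$-adic logarithmic forms and group varieties III}, Forum Math. \textbf{19} (2007).

\end{thebibliography}
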